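
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{example}[theorem]{Example}

\title{Witt groups of curves and a finiteness question of Scharlau}


\begin{abstract}
Scharlau asked whether the Witt group $W(X)$ of a smooth projective curve $X$
over a field $k$ is finitely generated whenever $W(k)$ is. We show that the
answer is no. For every $g\ge 1$ and every characteristic different from $2$
there are a field $k$ with $|W(k)|=4$ and a curve $X/k$ of genus $g$ with a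
rational point such that $W(X)$ is infinite of exponent $2$. In the other
direction, $W(X)$ is finitely generated as soon as $W(E)$ is, where $E/k$ is an
explicit odd-degree extension determined by the Galois action on the
$2$-torsion of the Jacobian; in particular the answer is yes in genus $0$. We
also treat curves over Laurent series fields, where the question is decided by the
finite extensions of the residue field, and curves over quadratically closed
fields, where finiteness holds in genus at most $1$ and can fail in every
genus at least $2$.
\end{abstract}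


\section{The question and the results}

Throughout, $k$ is a field of characteristic $\ne 2$ and $W(k)$ is the Witt
group of nondegenerate symmetric bilinear forms over $k$. We write $F^*/2$ for
$F^*/F^{*2}$ and ``f.g.'' for ``finitely generated as an abelian group''. A
\emph{smooth projective curve} over $k$ is a smooth, projective, geometrically
integral $k$-scheme of dimension one.

\subsection*{The question}
A symmetric bilinear space over a scheme $X$ is a locally free
$\mathcal O_X$-module $E$ of finite rank with a symmetric bilinear form
$b:E\times E\to\mathcal O_X$ for which the induced map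
$E\to\mathcal{H}om(E,\mathcal O_X)$ is an
isomorphism. It is \emph{metabolic} if $E$ contains a subbundle (a locally
direct summand) $L$ with $L=L^\perp$. The Witt group $W(X)$, in the sense of
Knebusch, is the Grothendieck group of isometry classes of such spaces under
orthogonal sum, modulo the subgroup generated by the metabolic spaces. For a
smooth projective curve $X$ with function field $K$ it has a concrete
description, recalled in Section~\ref{sec:facts}: $W(X)$ is the subgroup of
those classes in $W(K)$ that have zero residue at every closed point of $X$.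

\medskip
\noindent\textbf{Question} (Scharlau; see \cite{CMH}). \emph{Let $X$ be a
smooth projective curve over a field $k$. If $W(k)$ is finitely generated, is
$W(X)$ finitely generated?}
\medskip

Two simple cases suggest a positive answer. A form over $k(x)$
without residues at the affine closed points of $\mathbb P^1_k$ comes from
$W(k)$, by Milnor's exact sequence ((F4) below); so $W(\mathbb P^1_k)=W(k)$.
If $k$ is algebraically closed, every ternary quadratic form over $K$ is
isotropic, so a class of even rank in $W(K)$ equals $\langle1,-h\rangle$ for a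
unique $h\in K^*/2$. It is unramified exactly when the divisor of
$h$ is even, and $h\mapsto\frac12\operatorname{div}(h)$ identifies the group of
such classes $h$ with $\operatorname{Pic}(X)[2]=J[2](k)$, where $J$ is the
Jacobian. So $W(X)$ is finite of order $2^{2g+1}$, where $g$ is the genus of
$X$.

In these cases $W(X)$ is assembled from $W(k)$ and from $J[2]$. The group
$J[2]$ is always finite, and one might hope that $W(k)$ controls everything
else. But over a general $k$ the group $J[2]$ enters as a Galois module,
through $H^n(k,J[2])$. If a $2$-group acts, this module is built from copies of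
$\mathbb Z/2$ and its cohomology is controlled by $W(k)$. If elements of odd
order act, the cohomology sees odd-degree extensions of $k$, and the Witt
group of an odd-degree extension can be much larger than that of $k$. This
discrepancy is the source of the counterexamples below.

\subsection*{Results}

\begin{theorem}\label{thm:A}
Let $p=0$ or $p$ an odd prime, and let $g\ge1$. There are a field $k$ of
characteristic $p$ with $|W(k)|=4$ and a smooth projective curve $X/k$ of genus
$g$, with a rational point, such that $W(X)$ is infinite and $2W(X)=0$. In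
particular $W(k)$ is f.g.\ and $W(X)$ is not.
\end{theorem}

So the answer to Scharlau's question is \textbf{no}. An explicit
counterexample is the elliptic curve $ty^2=x^3-s$ over $\kappa((t))$, where
$\kappa$ is the quadratic closure of $\mathbb C(s)$ (Example~\ref{ex:C}).

\begin{theorem}\label{thm:B}
Let $X/k$ be a smooth projective curve with Jacobian $J$. Let $E/k$ be the
odd-degree extension fixed by the preimage of a $2$-Sylow subgroup of the image
of $\operatorname{Gal}(k^s/k)$ in $\operatorname{Aut}J[2](k^s)$. If $W(E)$ is
f.g., then $W(X)$ is f.g. Consequently: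
\begin{enumerate}
\item[(a)] If $X$ has genus $0$, or more generally if Galois acts on $J[2]$
through a $2$-group, then $W(k)$ f.g.\ implies $W(X)$ f.g. Together with
Theorem~\ref{thm:A}: Scharlau's question has a positive answer in genus $g$
exactly when $g=0$.
\item[(b)] If every finite extension of $k$ has f.g.\ Witt group, then $W(X)$
is f.g.\ for every smooth projective curve $X/k$.
\item[(c)] For a field $\kappa$ of characteristic $\ne2$, the group $W(X)$ is
f.g.\ for every smooth projective curve $X$ over $\kappa((t))$ if and only if
$W(\ell)$ is f.g.\ for every finite extension $\ell/\kappa$.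
\end{enumerate}
\end{theorem}

A field $k$ is \emph{quadratically closed} if $k^*=k^{*2}$; then
$W(k)=\mathbb Z/2$ via the rank, the smallest possible Witt group.

\begin{theorem}\label{thm:C}
If $k$ is quadratically closed and $X/k$ is a smooth projective curve of genus
at most $1$, then $W(X)$ is finite. For every $g\ge2$ and every characteristic
$\ne2$ there are a quadratically closed field $k$ and a smooth projective curve
$X/k$ of genus $g$ such that $W(X)$ is infinite of exponent $2$.
\end{theorem}

Section~\ref{sec:explicit} contains the main idea for Theorem~\ref{thm:A} and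
works it out by hand on an elliptic curve. Section~\ref{sec:field} constructs
the base field, and Section~\ref{sec:general} treats the general twisted curve.
Theorem~\ref{thm:B} is proved in Section~\ref{sec:B} by filtering $W(X)$, with
graded pieces inside finite groups that come from \'etale cohomology.
Section~\ref{sec:C} proves Theorem~\ref{thm:C}.

\section{Facts on Witt groups}\label{sec:facts}

All fields have characteristic $\ne 2$. We write $\langle a_1,\dots,a_n\rangle$
for a diagonal form and for its Witt class, $\langle\!\langle a,b\rangle\!\rangle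
=\langle1,-a\rangle\otimes\langle1,-b\rangle$, and $a\equiv b$ for equality in
$F^*/2$. If $\langle a\rangle=\langle b\rangle$ in $W(F)$, then $\langle
a,-b\rangle$ is hyperbolic, so $a\equiv b$. If $-1$ is a square in $F$, then
$\langle1,1\rangle=\langle 1,-1\rangle=0$ and $2W(F)=0$. If $F$ is the union of
subfields $F_0\subset F_1\subset\cdots$, two classes coming from $W(F_0)$ that
agree in $W(F)$ agree in some $W(F_n)$, since an isometry involves finitely many
matrix entries. Let $I(F)\subset W(F)$ be the ideal of even-rank classes.

\smallskip\noindent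
\textbf{(F1)} \emph{$W(F)$ is f.g.\ if and only if $F^*/2$ is finite.} Indeed
$W(F)$ is generated by the $\langle a\rangle$ with $a\in F^*/2$; conversely
$F^*/2\cong I(F)/I^2(F)$ is a subquotient of $W(F)$ killed by $2$.

\smallskip\noindent
\textbf{(F2)} \emph{Residues.} Let $O$ be a discrete valuation ring with
fraction field $K$, uniformizer $\pi$ and residue field $F$ of
characteristic $\neq2$. Every class in $W(K)$ is $\alpha+\langle\pi\rangle\beta$
with $\alpha,\beta$ diagonal with unit entries. The residue is
$\partial(\alpha+\langle\pi\rangle\beta)=\bar\beta\in W(F)$, the reduction of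
$\beta$, and
$0\to W(O)\to W(K)\xrightarrow{\partial}W(F)$ is exact. Another uniformizer
changes $\partial$ by a factor $\langle\bar u\rangle$ with $u\in O^*$, so
$\ker\partial$ does not depend on $\pi$. A class
with $\partial=0$ is called \emph{unramified}; a diagonal form whose entries are
units times squares of $K^*$ is unramified. If $X$ is a smooth projective curve
with function field $K$, then $W(X)\to W(K)$ is injective with image
$\bigcap_P\ker\partial_P$ over the closed points $P$ of $X$ (Knebusch;
\cite[Ch.~IV]{MH}; Balmer--Walter). We regard $W(X)$ as this subgroup of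
$W(K)$.

\smallskip\noindent
\textbf{(F3)} (Springer) $W(F((t)))=W(F)\oplus\langle t\rangle W(F)$; in
particular $W(F)\hookrightarrow W(F((t)))$. If $[L:F]$ is odd, then
$W(F)\hookrightarrow W(L)$.

\smallskip\noindent
\textbf{(F4)} (Milnor) The sequence $0\to W(\kappa)\to W(\kappa(x))\to\bigoplus_p
W(\kappa[x]/p)\to0$ is exact, where $p$ runs over the monic irreducible
polynomials and the maps are the residues $\partial_p$ with uniformizer $p$. We
write $\partial_\infty:W(\kappa(x))\to W(\kappa)$ for the residue at
$x=\infty$ with uniformizer $1/x$.

\smallskip\noindent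
\textbf{(F5)} (Merkurjev, Voevodsky, Orlov--Vishik--Voevodsky) There are
isomorphisms $e_n:I^n(F)/I^{n+1}(F)\cong H^n(F,\mathbb Z/2)$, and
$H^n(F,\mathbb Z/2)=K_n^M(F)/2$, so $H^n$ is generated by symbols. Here
$e_1\langle1,-a\rangle=(a)$ and $e_{n+1}(\langle1,-a\rangle q)=(a)\cup e_n(q)$.
Residues map $I^n$ to $I^{n-1}$ and commute with the $e_n$. Moreover
$\bigcap_nI^n(F)=0$ (Arason--Pfister).

\smallskip\noindent
\textbf{(F6)} (Pfister) The torsion of $W(F)$ is $2$-primary and is the kernel
of the total signature (the collection of signatures at all orderings of $F$).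
Signatures of elements of $I^n(F)$ lie in $2^n\mathbb Z$.

\section{The twist by $t$, and an elliptic curve worked out by hand}
\label{sec:explicit}

By (F4), the group $W(\kappa(x))$ contains classes whose residue at a closed
point with residue field $\ell$ is arbitrary in $W(\ell)$. To make $W(X)$ large
for a double cover $X$ of the line, we would like such classes to survive in
the function field $K$ of $X$ and to become unramified there. On $y^2=f(x)$
these wishes conflict: $f$ becomes a square, which removes the residues at $f$,
but it also kills every multiple of $\langle1,-f\rangle$. The remedy is a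
twist. On $ty^2=f(x)$ over $k=\kappa((t))$ the function $f$ becomes $t$ times a
square. As $t\in k^*$ is a unit at every closed point of $X$, the residues at
$f$ still disappear. But now no class of $W(\kappa(x))$ is killed:

\begin{lemma}\label{lem:embed}
Let $\kappa$ be a field of characteristic $\ne2$, let $k=\kappa((t))$, and let
$f\in\kappa[x]$ be nonconstant with nonzero discriminant. Let $X$ be the smooth
projective curve over $k$ with affine equation $ty^2=f(x)$, and $K$ its
function field. Then $X$ is geometrically integral of genus
$\lfloor(\deg f-1)/2\rfloor$, and there is an embedding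
\[
K\hookrightarrow\kappa(x)((\tau)),\qquad
t\mapsto\tau^2/f(x),\quad x\mapsto x,\quad y\mapsto f(x)/\tau .
\]
In the target, $t\equiv f$ modulo squares. The map $W(\kappa(x))\to W(K)$ is
injective.
\end{lemma}

\begin{proof}
The first claim holds because $tf$ is nonconstant and squarefree over an
algebraic closure of $k$ and the characteristic is not $2$. The rule
$\sum a_mt^m\mapsto\sum
a_mf^{-m}\tau^{2m}$ defines a homomorphism $\kappa((t))\to\kappa(x)((\tau))$. A
nonzero element of $k[x]$ has the form $\sum_{m\ge m_0}t^mp_m(x)$ with
$p_m\in\kappa[x]$ of bounded degree and $p_{m_0}\ne0$; its image has leading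
term $\tau^{2m_0}f^{-m_0}p_{m_0}\ne0$. So $k(x)$ embeds. As
$(\tau^2/f)(f/\tau)^2=f$, the embedding extends to the field
$K=k(x)[y]/(ty^2-f)$. Its restriction to $\kappa(x)$ is the standard inclusion
into $\kappa(x)((\tau))$, which is injective on Witt groups by (F3). So
$W(\kappa(x))\to W(K)$ is injective.
\end{proof}

Here is what lies behind the formula. The $t$-adic Gauss valuation of $k(x)$
has residue field $\kappa(x)$, and $tf$ has valuation $1$. So the valuation
ramifies in $K=k(x)(\sqrt{tf})$ and the residue field remains $\kappa(x)$; the
element $\tau=ty$ is a uniformizer.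

The next lemma will be used repeatedly. It is the reason why cubic
extensions are convenient.

\begin{lemma}\label{lem:gen}
Let $\kappa$ be quadratically closed of characteristic $\ne 2$ and
$\ell=\kappa(\theta)$ an extension of degree $3$. Then $\ell^*/2$ is generated
by the classes of $\theta-\varepsilon$, $\varepsilon\in\kappa$. In particular,
if $\ell^*/2$ is infinite, then infinitely many of these classes are distinct.
\end{lemma}

\begin{proof}
An element of $\ell^*$ is $q(\theta)$ with $0\ne q\in\kappa[x]$ and $\deg q\le2$.
As $\kappa$ is quadratically closed, $q=c\prod_j(x-\varepsilon_j)$ with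
$c,\varepsilon_j\in\kappa$, and $c$ is a square. The second statement holds
because an abelian group of exponent $2$ generated by finitely many elements is
finite.
\end{proof}

\begin{proposition}\label{prop:explicit}
Let $\kappa$ be quadratically closed of characteristic $\ne 2$, let
$f\in\kappa[x]$ be a monic irreducible separable cubic with root $\theta$, and
$\ell=\kappa(\theta)$. Let $X:ty^2=f(x)$ over $k=\kappa((t))$, with function
field $K$. For $\varepsilon\in\kappa$ put
\[
\varphi_\varepsilon=\langle\!\langle t,\,x-\varepsilon\rangle\!\rangle
=\langle1,-t\rangle\otimes\langle1,-(x-\varepsilon)\rangle\in W(K).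
\]
Then $\varphi_\varepsilon\in W(X)$, and $\varphi_\varepsilon=\varphi_{\varepsilon'}$
only if $\theta-\varepsilon\equiv\theta-\varepsilon'$ in $\ell^*/2$. Hence
$W(X)$ is infinite if $\ell^*/2$ is.
\end{proposition}

\begin{proof}
\emph{Unramified.} Away from $x=\varepsilon$ and infinity, $t$ and
$x-\varepsilon$ are
units. At infinity write $f=x^3u$ with $u$ a unit there. Then
$x=ty^2/(x^2u)\equiv tu$, so $x-\varepsilon=x(1-\varepsilon/x)$ is a unit up to
squares, and $\varphi_\varepsilon$ is unramified. Over $x=\varepsilon$ we have
$f(\varepsilon)\ne0$, because $f$ is irreducible of degree $3$, and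
$f(\varepsilon)=c^2$ with $c\in\kappa^*$. There $ty^2=c^2$, so $t=(c/y)^2$ is a
square in the residue field. The function $x-\varepsilon$ is a uniformizer, so
the residue is $-\langle1,-t\rangle=0$.

\emph{Distinct.} By Lemma~\ref{lem:embed}, the image of $\varphi_\varepsilon$ in
$W(\kappa(x)((\tau)))$ is the class
$\langle\!\langle f,x-\varepsilon\rangle\!\rangle$ from
$W(\kappa(x))\subset W(\kappa(x)((\tau)))$. Its residue at $f$ is
$-\langle1,-(\theta-\varepsilon)\rangle\in W(\ell)$. So
$\varphi_\varepsilon=\varphi_{\varepsilon'}$ implies
$\langle\theta-\varepsilon\rangle=\langle\theta-\varepsilon'\rangle$ in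
$W(\ell)$, that is, $\theta-\varepsilon\equiv\theta-\varepsilon'$. The last
claim now follows from Lemma~\ref{lem:gen}.
\end{proof}

Everything now hinges on the base field: $W(k)=W(\kappa)\oplus\langle t\rangle
W(\kappa)$ has order $4$, and we need a quadratically closed field with a cubic
extension that is very far from being quadratically closed.

\section{A quadratically closed field with a large cubic extension}
\label{sec:field}

\begin{lemma}\label{lem:field}
For each characteristic $p\ne2$ there is a quadratically closed field $\kappa$
of characteristic $p$ with a cyclic cubic extension $\ell=\kappa(\theta)$ such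
that $\ell^*/2$ is infinite.
\end{lemma}

The idea is to start with a cyclic cubic extension $\ell_0/F$ of rational
function fields and to adjoin to $F$ all iterated square roots, which gives
$\kappa$. An element of $\ell_0^*$ becomes a square in $\ell_0\kappa$ only if it
lies in $F^*\ell_0^{*2}$, and this leaves infinitely many classes.

\begin{proof}
Let $F_0$ be algebraically closed of characteristic $p$ and $\ell_0=F_0(r)$. Let
$\sigma$ be the $F_0$-automorphism $r\mapsto\omega r$ with $\omega$ a primitive
cube root of $1$ if $p\ne3$, and $r\mapsto r+1$ if $p=3$. It has order $3$; put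
$F=\ell_0^\sigma$, so $\ell_0/F$ is cyclic cubic. Let $\kappa$ be the union of
all finite Galois extensions of $F$ of $2$-power degree in a separable closure
of $\ell_0$.

\emph{$\kappa$ is quadratically closed.} Let $a\in\kappa^*$ lie in a finite
Galois extension $E_0/F$ of $2$-power degree. Then
$E_0(\sqrt{\tau a}:\tau\in\operatorname{Gal}(E_0/F))$ is Galois over $F$ of
$2$-power degree. So $\sqrt a\in\kappa$.

Since $3$ is prime to the $2$-power degrees, $\ell:=\ell_0\kappa$ is cyclic cubic
over $\kappa$, and restriction gives an isomorphism
$\Gamma:=\operatorname{Gal}(\ell/\ell_0)\cong\operatorname{Gal}(\kappa/F)$.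

\emph{The map $\ell_0^*/F^*\ell_0^{*2}\to\ell^*/2$ is injective.} It is well
defined since $F^*\subset\kappa^*=\kappa^{*2}$. Let $a\in\ell_0^*$ and $a=b^2$
with $b\in\ell$. Then $\tau b=\chi(\tau)b$ for $\tau\in\Gamma$, with a continuous
character $\chi:\Gamma\to\{\pm1\}$. View $\chi$ as a character of
$\operatorname{Gal}(\kappa/F)$. The fixed field of its kernel is $F(\sqrt c)$
for some $c\in F^*$ with $\sqrt c\in\kappa$ (take $c=1$ if $\chi=1$), and
$\tau\sqrt c=\chi(\tau)\sqrt c$ for all $\tau\in\Gamma$. So $b/\sqrt c$ is fixed by
$\Gamma$, hence lies in $\ell_0$, and $a=c(b/\sqrt c)^2\in F^*\ell_0^{*2}$.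

\emph{$\ell_0^*/F^*\ell_0^{*2}$ is infinite.} For $c\in F_0$ (with $c\ne0$ if
$p\ne3$) put $c'=\omega c$, resp.\ $c'=c+1$, and let
\[
D_c(h)=v_{r=c}(h)-v_{r=c'}(h)\bmod 2,\qquad h\in\ell_0^*.
\]
This homomorphism kills squares, and it kills $F^*$ because a $\sigma$-invariant
function has the same order at $c$ and at $c'$. Let $c$ run through
representatives of the infinitely many orbits of $c\mapsto c'$. Then
$D_c(r-c)=1$, and $D_d(r-c)=0$ for any other representative $d$. So the classes
of the $r-c$ are linearly independent over $\mathbb F_2$.
\end{proof}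

\begin{example}\label{ex:C}
Take $F_0=\mathbb C$ and $s=r^3$, so $F=\mathbb C(s)$. A Galois extension with
group a $2$-group is a tower of quadratic extensions, so the field $\kappa$ of
the proof is the quadratic closure of $\mathbb C(s)$, and $\ell=\kappa(\theta)$
with $\theta=r$, a root of $x^3-s$. By Proposition~\ref{prop:explicit} and the
last two steps of the proof above, the forms
$\langle\!\langle t,x-c\rangle\!\rangle$ with $c\in\mathbb C^*$, one from each
orbit of multiplication by $\omega$, are pairwise distinct elements of $W(X)$
for the elliptic curve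
\[
X:\ ty^2=x^3-s\quad\text{over } k=\kappa((t)).
\]
Here $|W(k)|=4$, and $2W(X)=0$ as $-1$ is a square. So $W(X)$ is infinite of
exponent $2$ and is not f.g.
\end{example}

\section{The general twisted curve}\label{sec:general}

For curves of arbitrary genus, and for the converse in
Theorem~\ref{thm:B}(c), where $\kappa$ need not be quadratically closed, we
replace the explicit forms by Milnor's sequence.

\begin{proposition}\label{prop:twist}
Keep the notation of Lemma~\ref{lem:embed} and put $d=\deg f$. Let $f_1$ be a
monic irreducible factor of $f$ and $\ell=\kappa[x]/f_1$. Let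
$V\subset W(\kappa(x))$ be the subgroup of classes $\varphi$ with
$\partial_p\varphi=0$ for all monic irreducible $p\ne f_1$ and, if $d$ is even,
also $\partial_\infty\varphi=0$. Then $V\to W(K)$ is injective with image in
$W(X)$. If $d$ is odd, $\partial_{f_1}:V\to W(\ell)$ is surjective. If $W(\kappa)$
is f.g.\ and $W(\ell)$ is not, then $V$, and hence $W(X)$, is not f.g.
\end{proposition}

\begin{proof}
Injectivity is Lemma~\ref{lem:embed}.

\emph{Image in $W(X)$.} Let $\varphi\in V$, let $P\in X$ be a closed point, and
let $q$ be its image under $X\to\mathbb P^1_k\to\mathbb P^1_\kappa$. There is a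
local homomorphism $O_{\mathbb P^1_\kappa,q}\to O_{X,P}$; in particular units at
$q$ are units at $P$. We show that $\varphi_K$ is unramified at $P$.
\begin{itemize}
\item If $q$ is the generic point, then $\kappa(x)\subset O_{X,P}$, and
$\varphi_K$ is unramified.
\item If $q$ is closed and $\partial_q\varphi=0$, then $\varphi$ comes from
$W(O_{\mathbb P^1_\kappa,q})$, so $\varphi_K$ comes from $W(O_{X,P})$.
\item If $q$ is the point $f_1=0$, write $\varphi=\alpha+\langle f_1\rangle\beta$
with unit entries at $q$. In $K$ we have $f_1=t\,(f/f_1)^{-1}y^2$. Here $t\in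
k^*$ is a unit at $P$, and $f/f_1$ is a unit at $q$ because $f$ has no multiple
factor. So $\langle f_1\rangle=\langle t(f/f_1)^{-1}\rangle$ with a unit entry.
\item If $q=\infty$ and $d=2m+1$ is odd, write
$\varphi=\alpha+\langle1/x\rangle\beta$ with unit entries at $\infty$, and
$f=x^{2m+1}u$ with $u$ a unit at $\infty$. Then $1/x\equiv x=ty^2/(x^{2m}u)\equiv
tu$, a unit up to squares.
\end{itemize}
These are all the cases: if $q=\infty$ and $d$ is even, then
$\partial_\infty\varphi=0$ by assumption. So $\varphi_K\in W(X)$ by (F2).

\emph{Size.} Let $V'$ be the group of $\varphi\in W(\kappa(x))$ with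
$\partial_p\varphi=0$ for all monic irreducible $p\ne f_1$. By (F4),
$\partial_{f_1}:V'\to W(\ell)$ is onto. If $d$ is odd, $V=V'$. If $d$ is even,
$V'/V$ embeds in $W(\kappa)$ via $\partial_\infty$. If $W(\kappa)$ is f.g.\ and
$W(\ell)$ is not, then in both cases $V'$ is not f.g.\ but $V'/V$ is, so $V$ is
not f.g. Subgroups of f.g.\ abelian groups are f.g., so $W(X)$ is not f.g.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\kappa$ and $\ell=\kappa(\theta)$ from Lemma~\ref{lem:field} in
characteristic $p$, and $k=\kappa((t))$. Since $W(\kappa)=\mathbb Z/2$, (F3) gives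
$|W(k)|=4$. Let $f_1$ be the minimal polynomial of $\theta$, which is separable,
and $f=f_1\prod_{j=1}^{2g-2}(x-c_j)$ with distinct $c_j$ in the infinite field
$\kappa$. Then $f$ has
nonzero discriminant and odd degree $2g+1$, so the curve $X:ty^2=f(x)$ has genus
$g$ and a rational point at infinity. By Proposition~\ref{prop:twist}, $W(X)$
contains a group isomorphic to $V$, which surjects onto $W(\ell)$, and $W(\ell)$
is infinite because
$I(\ell)/I^2(\ell)\cong\ell^*/2$ is. As $-1$ is a square, $2W(X)=0$. An infinite
abelian group of exponent $2$ is not f.g.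
\end{proof}

\section{Curves for which the answer is yes}\label{sec:B}

We now prove Theorem~\ref{thm:B}. In the preceding proof with $g=1$, the Galois
group acts on $J[2]$ by permuting the roots of $f_1$ cyclically, so the field
$E$ of Theorem~\ref{thm:B} is $\ell((t))$, and $W(E)$ is not f.g. We show that
$W(X)$ is f.g.\ whenever $W(E)$ is. The filtration of $W(K)$ by the powers of
$I(K)$ induces a filtration of $W(X)$ whose graded pieces embed in images of
\'etale cohomology groups of $X$. If $W(E)$ is f.g., these cohomology groups
are finite. If $-1$ is a square in $k$, they vanish in high degrees and $W(X)$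
is finite; otherwise signatures take care of the high degrees.

\subsection{Finiteness of cohomology}
Write $H^n(-)=H^n_{\mathrm{et}}(-,\mathbb Z/2)$, $\bar X=X_{k^s}$, $i=\sqrt{-1}$,
and $K$ for the function field of $X$. We use $\mu_2=\mathbb Z/2$. Then
$H^q(\bar X)=\mathbb Z/2,\ M,\ \mathbb Z/2$ for $q=0,1,2$ and $0$ for $q>2$, where
$M=H^1(\bar X,\mu_2)=\operatorname{Pic}(\bar X)[2]=J[2](k^s)$.

Suppose $W(E)$ is f.g., that is, $E^*/2$ is finite. Then $E(i)^*/2$ is finite.
To see this when $i\notin E$, put $L=E(i)$ with conjugation $\sigma$ and norm
$\nu:L^*\to E^*$, and consider $E^*/2\to L^*/2\xrightarrow{\nu}E^*/2$. If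
$\nu(b)=c^2$ with $c\in E^*$, then $\nu(b/c)=1$, so by Hilbert~90
$b/c=z/\sigma z=z^2/\nu(z)$ for some $z\in L^*$, and $b\in E^*L^{*2}$. So the
sequence is exact in the middle, and $L^*/2$ is finite. Let
$|E(i)^*/2|=2^m$.

By (F5), $H^n(E)$ is generated by the finitely many symbols with entries in
$E^*/2$, so it is finite; likewise $H^n(E(i))$. Over $E(i)$ we have
$\{a,a\}=\{a,-1\}=0$ in $K_2^M/2$, so $K^M_*(E(i))/2$ is a quotient of the
exterior algebra on an $m$-dimensional space, and $H^n(E(i))=0$ for $n>m$.

By the choice of $E$, its absolute Galois group acts on $M$ through a finite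
$2$-group. Such a
group has a nonzero fixed vector in every nonzero finite $\mathbb F_2$-module,
so $M$ is a successive extension of copies of $\mathbb Z/2$ over $E$. Hence
$H^n(E,M)$ is finite for all $n$, and $H^n(E(i),M)=0$ for $n>m$. The degree
$[E:k]$ is the index of a $2$-Sylow subgroup, hence odd. So $i\in E$ only if
$i\in k$, and $[E(i):k(i)]=[E:k]$ is odd too. For $\mathbb F_2$-modules,
restriction to a separable
odd-degree extension is injective (compose with corestriction). So for
$C\in\{\mathbb Z/2,M\}$ the group $H^n(k,C)$ is finite for all $n$, and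
$H^n(k(i),C)=0$ for $n>m$. The Hochschild--Serre spectral sequence
$H^a(k,H^b(\bar X))\Rightarrow H^{a+b}(X)$ and its analog over $k(i)$ now give
\begin{equation}\label{eq:fin}
H^n(X)\text{ is finite for all }n,\qquad H^n(X_{k(i)})=0\text{ for }n>m+2.
\end{equation}

\subsection{The filtration}\label{subsec:filt}
For any smooth projective curve $X$ put
\[
A_n=\operatorname{im}\bigl(H^n(X)\to H^n(K)\bigr),\qquad
F^n=W(X)\cap I^n(K).
\]
For open dense $U\subset X$, localization and purity give the exact sequence
$H^n(X)\to H^n(U)\to\bigoplus_{P\in X\setminus U}H^{n-1}(k(P))$, where $k(P)$ is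
the residue field at $P$. In the limit over $U$ we get
$A_n=\ker\bigl(H^n(K)\to\bigoplus_PH^{n-1}(k(P))\bigr)$. If
$q\in F^n$ with $n\ge1$, then $\partial_Pe_n(q)=e_{n-1}(\partial_Pq)=0$ for all
$P$, so $e_n(q)\in A_n$; for $n=0$ this is clear, as $A_0=H^0(K)=\mathbb Z/2$.
Since $e_n$ is injective on $I^n(K)/I^{n+1}(K)$ and $\bigcap_nI^n(K)=0$, we
obtain
\begin{equation}\label{eq:graded}
F^n/F^{n+1}\hookrightarrow A_n,\qquad \bigcap_nF^n=0 .
\end{equation}
Under \eqref{eq:fin} all $A_n$ are finite, so $W(X)/F^n$ is finite for every $n$.

\subsection{The case $i\in k$}\label{subsec:i}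
Then $A_n=0$ for $n>m+2$ by \eqref{eq:fin}, so $F^{m+3}=\bigcap_nF^n=0$ and
$W(X)$ is finite.

\subsection{The case $i\notin k$}
Now the $A_n$ need not vanish, and finiteness of the graded pieces is not
enough: the group of $2$-adic integers with the filtration by the subgroups
$2^n\mathbb Z_2$ has graded pieces of order $2$ and zero intersection, but it
is not f.g. We first show that the $A_n$ stabilize, and then use signatures to
exclude such behavior.

Let $\pi:X_{k(i)}\to X$ be the \'etale double cover. The sequence
$0\to\mathbb Z/2\to\pi_*\mathbb Z/2\to\mathbb Z/2\to0$ has as connecting map the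
cup product with the class $(-1)$ of the cover, so
\[
H^n(X)\xrightarrow{\ \cup(-1)\ }H^{n+1}(X)\to H^{n+1}(X_{k(i)})
\]
is exact. By \eqref{eq:fin}, $\cup(-1):A_n\to A_{n+1}$ is surjective for
$n\ge m+2$. As the $A_n$ are finite, there is $N$ such that it is an isomorphism
for all $n\ge N$. Put $r=\dim_{\mathbb F_2}A_N$.

\emph{$F^N$ is torsion-free.} Otherwise, by (F6), there is $0\ne q\in F^N$ with
$2q=0$. By \eqref{eq:graded} there is $n\ge N$ with $q\in F^n\setminus F^{n+1}$,
and $0\ne e_n(q)\in A_n$. But $(-1)\cup e_n(q)=e_{n+1}(\langle1,1\rangle
q)=e_{n+1}(2q)=0$, contradicting injectivity.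

\emph{$F^N$ has rank at most $r$.} Let $S\subset F^N$ be a f.g.\ subgroup, free
of rank $s$. The kernel of the total signature is torsion, so the total
signature is injective on $S$ and on $S\otimes\mathbb Q$. Hence signatures span
the dual of $S\otimes\mathbb Q$, and some $s$ of them give an injection
$\operatorname{sgn}:S\to\mathbb Z^s$ with image $\Lambda$ of finite index $c$. By
(F6), $\operatorname{sgn}(S\cap F^n)\subset2^n\mathbb Z^s$. The group
$\Lambda/(\Lambda\cap2^n\mathbb Z^s)\cong(\Lambda+2^n\mathbb Z^s)/2^n\mathbb Z^s$
has index at most $c$ in $\mathbb Z^s/2^n\mathbb Z^s$. Therefore, for all $n\ge N$,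
\[
\frac{2^{ns}}c\le\bigl|\Lambda/(\Lambda\cap2^n\mathbb Z^s)\bigr|
\le\bigl|S/(S\cap F^n)\bigr|\le\bigl|F^N/F^n\bigr|
\le\prod_{j=N}^{n-1}|A_j|=2^{r(n-N)} .
\]
Letting $n\to\infty$ we get $s\le r$.

\emph{Conclusion.} So $F^N$ is torsion-free of finite rank, and the total
signature is injective on the finite-dimensional space $F^N\otimes\mathbb Q$.
Finitely many signatures therefore embed $F^N$ in some $\mathbb Z^{s'}$, and
$F^N$ is f.g. As $W(X)/F^N$ is finite, $W(X)$ is f.g.

\subsection{The consequences}
(a) If Galois acts on $J[2]$ through a $2$-group, then $E=k$. This includes the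
case $g=0$, where $M=0$. Theorem~\ref{thm:A} gives the negative answer for
$g\ge1$.

(b) $E$ is a finite extension of $k$.

(c) Suppose all finite $\ell/\kappa$ have f.g.\ Witt group. A finite extension
$E'$ of $\kappa((t))$ is complete discretely valued, with residue field $\ell$
finite over $\kappa$ and of characteristic $\ne2$. By Hensel's lemma units
reducing to $1$ are squares, so $E'^*/2\cong\ell^*/2\times\mathbb Z/2$ is
finite. Apply (F1) and (b).

Conversely, suppose $W(X)$ is f.g.\ for every $X$ over $\kappa((t))$. We have
$W(\mathbb P^1_{\kappa((t))})\supset W(\kappa((t)))\supset W(\kappa)$, the first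
inclusion being split by a rational point and the second being (F3). So
$W(\kappa)$ is f.g. If $\ell=\kappa(\theta)$ is finite separable over $\kappa$,
apply Proposition~\ref{prop:twist} to the minimal polynomial $f=f_1$ of
$\theta$: if $W(\ell)$ were not f.g., neither would be $W(X)$ for the curve
$ty^2=f(x)$. Finally let $\ell/\kappa$ be any finite extension, with maximal
separable subextension $\ell_s$. Then either $\ell=\ell_s$ or $\ell/\ell_s$ is
purely inseparable of odd degree $p^e$, where $p$ is the characteristic. In the second
case $a\equiv a^{p^e}\in\ell_s$ for $a\in\ell^*$. So $\ell_s^*/2\to\ell^*/2$ is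
onto, and $W(\ell)$ is f.g.\ by (F1). This completes the proof of
Theorem~\ref{thm:B}. \qed

\section{Quadratically closed base fields}\label{sec:C}

In Proposition~\ref{prop:explicit} the nonsquare constant $t$ was essential, and
$W(k)$ had order $4$. We now ask what happens when $k$ has no nonsquare at all.

\subsection{Genus at most one}
Let $k$ be quadratically closed. Then $i\in k$, and $H^n(k,\mathbb Z/2)=0$ for
$n\ge1$ by (F5). If Galois acts trivially on $J[2]$, in particular if $g=0$,
then $E=k$ and $W(X)$ is finite by Subsection~\ref{subsec:i}.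

Let $g=1$ and $J:y^2=f(x)$ with $f$ a monic separable cubic. If $f$ has a root
in $k$, the remaining quadratic factor splits and $J[2]$ is rational. So assume
$f$ irreducible, with root $\theta$, and $\ell=k(\theta)$. The discriminant of
$f$ is a square, so $\ell/k$ is cyclic cubic and $\ell=k(J[2])$. We show that
$W(X)=\mathbb Z/2$. Lemma~\ref{lem:gen} describes $\ell^*/2$, and the point is
that its generators $\theta-\varepsilon$ all come from rational points of $J$.

\emph{$H^1(k,J)$ has no $2$-primary torsion.} Let $T_i=(\theta_i,0)$,
$i=1,2,3$, be the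
nonzero $2$-torsion points, where $\theta_1,\theta_2,\theta_3$ are the roots of
$f$. Writing $(\ ,\ )_2$ for the Weil pairing, the map $w\mapsto((w,T_i)_2)_i$
identifies
$J[2]$ with the kernel of the norm $R_{\ell/k}\mu_2\to\mu_2$, which is split
because $3$ is odd. So
$H^1(k,J[2])=\ker(\ell^*/2\to k^*/2)=\ell^*/2$, and the Kummer map
$J(k)\to\ell^*/2$ sends a point $(x,y)$ with $y\ne0$ to the class of $x-\theta$.
For $\varepsilon\in k$ we have $f(\varepsilon)\neq0$, and the point
$(\varepsilon,\sqrt{f(\varepsilon)})\in J(k)$ maps to
$\varepsilon-\theta\equiv\theta-\varepsilon$. By Lemma~\ref{lem:gen} the Kummer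
map is onto. Since $J(k)\to H^1(k,J[2])\to H^1(k,J)[2]\to0$ is exact,
$H^1(k,J)[2]=0$.

\emph{$H^n(\ell,\mathbb Z/2)=0$ for $n\ge2$.} By (F5) it suffices that
$K_2^M(\ell)/2=0$. By Lemma~\ref{lem:gen} this group is generated by the symbols
$\{\theta-a,\theta-b\}$ with $a,b\in k$. If $a=b$, the symbol is
$\{\theta-a,-1\}=0$. If $a\ne b$, the identity
$\frac{\theta-a}{b-a}+\frac{b-\theta}{b-a}=1$ and the Steinberg relation give
$\{\theta-a,\theta-b\}=0$ modulo $2$, because elements of $k^*$ are squares.

\emph{The filtration.} Use the notation of Section~\ref{sec:B}; recall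
$M=J[2](k^s)$. For $n\ge2$,
$H^n(k,M)\hookrightarrow H^n(\ell,M)=H^n(\ell,\mathbb Z/2)^2=0$. With
$H^n(k,\mathbb Z/2)=0$ for $n\ge1$, Hochschild--Serre gives $H^n(X)=0$ for
$n\ge3$. So $A_n=0$ for $n\ge3$, and $F^3=0$ by \eqref{eq:graded}. An
automorphism of order $3$ of $\mathbb F_2^2$ has no nonzero fixed vector, so
$H^0(k,M)=0$. Hence $H^1(X)=0$ and $F^1=F^2$. Since $F^3=0$, we have
$F^2\hookrightarrow A_2$, and it remains to see that $A_2=0$. The map
$H^2(X,\mu_2)\to H^2(K,\mu_2)=\operatorname{Br}(K)[2]$ factors through
$\operatorname{Br}(X)[2]$, where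
$\operatorname{Br}(X)=H^2_{\mathrm{et}}(X,\mathbb G_m)$. So it suffices to prove
the next claim.

\emph{$\operatorname{Br}(X)[2]=0$.} First,
$\operatorname{Pic}(\bar X)/2=\mathbb Z/2$: the group $J(k^s)$ is
$2$-divisible, and $\bar X$ has a $k^s$-point. It embeds in
$H^2(\bar X,\mu_2)=\mathbb Z/2$ with cokernel $\operatorname{Br}(\bar X)[2]$,
so $\operatorname{Br}(\bar X)[2]=0$. Let $\alpha\in\operatorname{Br}(X)[2]$.
Then $\alpha$ dies in $\operatorname{Br}(\bar X)$. By the Hochschild--Serre
spectral sequence for $\mathbb G_m$, the kernel of
$\operatorname{Br}(X)\to\operatorname{Br}(\bar X)$ maps to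
$H^1(k,\operatorname{Pic}\bar X)$, and the kernel of this map is the image of
$\operatorname{Br}(k)$. From $0\to J(k^s)\to\operatorname{Pic}\bar X\to\mathbb
Z\to0$ and $H^1(k,\mathbb Z)=0$ we see that $H^1(k,\operatorname{Pic}\bar X)$ is
a quotient of $H^1(k,J)$. Elements of $H^1(k,J)$ have odd order, so the same
holds for this quotient, and the image of $\alpha$ there is $0$. Hence $\alpha$
comes from $\operatorname{Br}(k)$. As
$\operatorname{Br}(k)[2]=H^2(k,\mathbb Z/2)=0$, elements of
$\operatorname{Br}(k)$ have odd order. So $\alpha$ has odd order, and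
$\alpha=0$.

Thus $F^1=0$ and $W(X)=F^0/F^1=\mathbb Z/2$, given by the rank. This proves the
first half of Theorem~\ref{thm:C}.

\subsection{Genus at least two: the curve and the forms}
Over a quadratically closed $k$ the constant $t$ in
$\langle\!\langle t,x-\varepsilon\rangle\!\rangle$ has to be replaced by a
function $A$ on $X$. It should have even order at every affine point, so that
only the points over $x=\varepsilon$ and over infinity need attention. On
$y^2=AB$ with $A,B$ coprime polynomials in $x$ and $AB$ squarefree, the factor
$A$ has this property. To bring in $\theta$ we take for $A$ and $B$ cubics with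
Galois group $\mathbb Z/3$. This uses six branch points, which is genus $2$;
further branch points give higher genus.

Let $\kappa$ and $\ell=\kappa(\theta)$ be as in Lemma~\ref{lem:field}, $G$ the
minimal polynomial of $\theta$, and $\theta=\theta_1,\theta_2,\theta_3\in\ell$
its roots. Let $k=\bigcup_n\kappa((t_n))$ with $t_0=t$ and $t_{n+1}^2=t_n$. An
element of $\kappa((t_n))^*$ is a power of $t_n$ times a constant times a power
series with constant term $1$; the last two are squares in $\kappa((t_n))$ and
$t_n$ is a square in $\kappa((t_{n+1}))$. So $k$ is quadratically closed, and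
$W(k)=\mathbb Z/2$. For $g\ge2$ choose distinct $c_1,\dots,c_{g-2}\in\kappa$ and let
\[
X:\ y^2=f(x):=G(x-t)\,G(x+t)\prod_{j=1}^{g-2}(x-c_j-t)(x-c_j+t).
\]
The roots $\theta_i\pm t$, $c_j\pm t$ are distinct, because the $\theta_i$ and
the $c_j$ are distinct elements of $\ell$ and $2t\notin\ell$. As $\deg f=2g+2$,
$X$ is a smooth projective curve of genus $g$. Since $t\notin\ell$, no root of
$f$ lies in $\kappa$. Let $K=k(X)$, $A=G(x-t)$, and for $\varepsilon\in\kappa$
put
\[
\psi_\varepsilon=\langle\!\langle A,\,x-\varepsilon\rangle\!\rangle\in W(K).
\]

\begin{lemma}\label{lem:psi}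
For every $\varepsilon\in\kappa$ we have $\psi_\varepsilon\in W(X)$.
\end{lemma}

\begin{proof}
At affine points with $A\ne0$ and $x\ne\varepsilon$ all entries are units.

Where $A=0$: $f/A$ is a unit because $f$ has simple roots, and $A=y^2(f/A)^{-1}$
is a unit up to squares. Moreover $x-\varepsilon$ is a unit there, because
$f(\varepsilon)\ne0$ and hence $A$ does not vanish over $x=\varepsilon$. So
$\psi_\varepsilon$ is unramified.

Where $x=\varepsilon$: as $f(\varepsilon)\ne0$, the function $x-\varepsilon$ is
a uniformizer
and $A$ is a unit, with value $G(\varepsilon-t)\in k^*=k^{*2}$. The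
residue is $-\langle1,-G(\varepsilon-t)\rangle=0$.

At the two points at infinity, $\pi=1/x$ is a uniformizer, because $f$ has even
degree and leading coefficient $1$. We have $A=\pi^{-3}u$ and
$x-\varepsilon=\pi^{-1}v$ with units $u,v$ of value $1$, so
$\psi_\varepsilon=\langle1,-\pi u,-\pi v,uv\rangle$ has residue
$\langle-1,-1\rangle=0$, as $-1$ is a square.
\end{proof}

\subsection{Genus at least two: telling the forms apart}
As $t\to0$, the branch points $\theta+t$ and $\theta-t$ collide. We zoom in on
the collision by $x=\theta+tz$. To leading order $f(x)$ is then $t^2(z^2-1)$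
times a nonzero constant square, so we see the conic $w^2=z^2-1$ over $\ell$. It
is rational, with parameter $u$:
\[
z=\frac{u^2+1}{u^2-1}=1+\frac2{u^2-1},\qquad
w=\frac{2u}{u^2-1},\qquad z^2-1=w^2 .
\]
On it $A$ becomes $z-1$ up to constants and squares. This function has simple
poles at $u=\pm1$, so $\psi_\varepsilon$ acquires a residue there, in the Witt
group of $\ell$. Here is the argument.

Suppose $\psi_\varepsilon=\psi_{\varepsilon'}$ in $W(K)$. As $K=\bigcup_nK_n$ with
$K_n=\kappa((t_n))(x,y)$, the equality holds in $W(K_n)$ for some $n\ge1$. Let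
$\Phi=\ell(u)$, with $z,w\in\Phi$ as above. Under $x=\theta+tz$ we get
$f(x)=t^2w^2U$ with
\[
U=\prod_{i=2,3}\bigl((\theta_1-\theta_i+tz)^2-t^2\bigr)
\prod_j\bigl((\theta_1-c_j+tz)^2-t^2\bigr)\in\Phi[[t_n]],
\]
whose constant term is the square of a nonzero element of $\ell$. So $U$ has a
square root $\sqrt U\in\Phi[[t_n]]$. We claim that
\[
x\mapsto\theta+tz,\qquad y\mapsto t\,w\sqrt U
\]
defines an embedding $K_n\to\Phi((t_n))$ over $\kappa((t_n))$. Indeed a nonzero
polynomial in $x$ over $\kappa((t_n))$ becomes a nonzero polynomial in $z$ over
$\ell((t_n))$. Its lowest $t_n$-coefficient is a nonzero polynomial in $z$ over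
$\ell$, hence nonzero in $\Phi$ because $z$ is transcendental over $\ell$. So
$\kappa((t_n))(x)$ embeds, and the relation $y^2=f(x)$ is respected.

In $\Phi((t_n))$ the elements $t=t_n^{2^n}$ (as $n\ge1$) and $2$ are squares.
Power series with constant term $1$ are squares. Hence, with
$\delta=(\theta_1-\theta_2)(\theta_1-\theta_3)\in\ell^*$,
\begin{align*}
A&=t(z-1)\prod_{i=2,3}\bigl(\theta_1-\theta_i+t(z-1)\bigr)
\equiv\frac{2\delta}{u^2-1}\equiv\delta(u^2-1),\\
x-\varepsilon&=\theta-\varepsilon+tz\equiv\theta-\varepsilon .
\end{align*}
So the image of $\psi_\varepsilon$ is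
$\langle\!\langle\delta(u^2-1),\theta-\varepsilon\rangle\!\rangle$, a class from
$W(\Phi)$. By (F3), $W(\Phi)\hookrightarrow W(\Phi((t_n)))$, so the images for
$\varepsilon$ and $\varepsilon'$ agree in $W(\Phi)$. The residue at $u=1$ with
uniformizer $u-1$ is $-\langle2\delta\rangle\langle1,-(\theta-\varepsilon)\rangle$.
Comparing, we obtain
$\langle\theta-\varepsilon\rangle=\langle\theta-\varepsilon'\rangle$ in
$W(\ell)$, that is, $\theta-\varepsilon\equiv\theta-\varepsilon'$ in $\ell^*/2$.

Since $\ell^*/2$ is infinite, Lemma~\ref{lem:gen} provides infinitely many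
$\varepsilon\in\kappa$ for which the classes of $\theta-\varepsilon$ are
distinct, and the corresponding $\psi_\varepsilon$ are distinct elements of
$W(X)$ by Lemma~\ref{lem:psi}. So $W(X)$ is infinite. Since $-1$ is a square,
$2W(X)=0$. This completes the proof of Theorem~\ref{thm:C}. \qed

\begin{thebibliography}{9}

\bibitem{CMH}
``Zeitschrift: Commentarii Mathematici Helvetici'',
\url{https://www.e-periodica.ch/cntmng?pid=com-001%3A1990%3A65%3A%3A41}
(doi:10.5169/seals-49743).

\bibitem{MH}
Milnor--Husemoller, \emph{Symmetric Bilinear Forms}.

\end{thebibliography}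

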